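# Surjective linear maps on $\mathcal B(\mathcal H)$ that preserve singularity

All vector spaces and algebras are complex. In a unital algebra we call an element *singular* if it is not invertible. A linear map $\varphi$ between unital algebras *preserves singularity* if $\varphi(T)$ is singular whenever $T$ is singular. We write $\sigma$ for the spectrum and $r$ for the spectral radius.

## 1. Matrices: characteristic polynomials are preserved

Which linear maps $\varphi$ of the matrix algebra $M_n$ onto itself send singular matrices to singular matrices? Three kinds of map come to mind: left multiplication by an invertible matrix, right multiplication by one, and the transpose $T\mapsto T^t$. Combining them gives $T\mapsto PTQ$ and $T\mapsto PT^tQ$ with $P,Q$ invertible. For $n=1$ there is nothing else, since a linear map of $\mathbb C$ onto itself is multiplication by a nonzero number. For $n=2$ one might think of $\varphi(T)=\operatorname{tr}(T)I-T$, that is,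
$$\begin{pmatrix}a&b\\c&d\end{pmatrix}\longmapsto\begin{pmatrix}d&-b\\-c&a\end{pmatrix},$$
which even preserves the determinant. It is not new: with $W=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$ and $W^{-1}=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$,
$$WT^tW^{-1}=\begin{pmatrix}b&d\\-a&-c\end{pmatrix}\begin{pmatrix}0&-1\\1&0\end{pmatrix}=\begin{pmatrix}d&-b\\-c&a\end{pmatrix}.$$

We show that for matrices nothing else occurs. The proof has four parts, and only one of them depends on finite dimension. The other three are written so that we can use them later.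

**Part 1: reduction to $\varphi(1)=1$.** The purpose is to turn the hypothesis into a statement about spectra. Let $\varphi:\mathcal A\to\mathcal B$ be a surjective linear map between unital algebras that preserves singularity. Choose $T_0$ with $\varphi(T_0)=1$. Since $1$ is not singular, $T_0$ is not singular, so $T_0$ is invertible. Put
$$\varphi_0(T)=\varphi(T_0T),\qquad\text{so that}\qquad \varphi(T)=\varphi_0(T_0^{-1}T).$$
Then $\varphi_0$ is linear, $\varphi_0(1)=1$, and $\varphi_0$ is surjective because $T\mapsto T_0T$ is a bijection. If $T$ is singular, so is $T_0T$ (otherwise $T=T_0^{-1}(T_0T)$ would be invertible), hence $\varphi_0(T)$ is singular. Apply this to $T-\lambda$: if $\lambda\in\sigma(T)$, then $\varphi_0(T-\lambda)=\varphi_0(T)-\lambda$ is singular. Thus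
$$\sigma(T)\subseteq\sigma(\varphi_0(T))\qquad\text{for all }T. \tag{1}$$

**Part 2: the squares, for matrices.** The purpose is to show $\varphi_0(T^2)=\varphi_0(T)^2$ when $\mathcal A=\mathcal B=M_n$. Let $T$ have $n$ distinct eigenvalues. The right side of (1) has at most $n$ points, so the two spectra are equal, and $T$ and $\varphi_0(T)$ have the same $n$ simple eigenvalues. Hence
$$\operatorname{tr}\big(\varphi_0(T)^k\big)=\operatorname{tr}(T^k)\qquad(k=1,2,3,\dots). \tag{2}$$
Matrices with distinct eigenvalues are dense in $M_n$ (bring $T$ to triangular form and perturb the diagonal), and a linear map on $M_n$ is continuous. So (2) holds for every $T$. Replace $T$ by $T+sS$ and compare the coefficients of $s$, first for $k=2$ and then for $k=3$: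
$$\operatorname{tr}\big(\varphi_0(T)\varphi_0(S)\big)=\operatorname{tr}(TS),\qquad \operatorname{tr}\big(\varphi_0(T)^2\varphi_0(S)\big)=\operatorname{tr}(T^2S).$$
The first identity with $T^2$ in place of $T$ gives $\operatorname{tr}(\varphi_0(T^2)\varphi_0(S))=\operatorname{tr}(T^2S)$. Subtracting, $\operatorname{tr}\big((\varphi_0(T^2)-\varphi_0(T)^2)\varphi_0(S)\big)=0$ for all $S$. Since $\varphi_0$ is surjective and the form $\operatorname{tr}(XY)$ is nondegenerate, $\varphi_0(T^2)=\varphi_0(T)^2$.

**Part 3: from squares to products.** A linear map $J$ between algebras is a **Jordan homomorphism** if $J(T^2)=J(T)^2$ for all $T$. Replacing $T$ by $T+S$, one sees that this is the same as $J(TS+ST)=J(T)J(S)+J(S)J(T)$. A bijective Jordan homomorphism is a **Jordan isomorphism**, and its inverse is one too. Homomorphisms and anti-homomorphisms (linear maps with $J(TS)=J(S)J(T)$) are examples. On $M_2\oplus M_2$ the map $T\oplus S\mapsto T\oplus S^t$ is a Jordan isomorphism that is neither. To exclude such mixtures we need one more notion. A ring $\mathcal R$ is **prime** if $a\mathcal Rb=0$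 implies $a=0$ or $b=0$. The ring $M_2\oplus M_2$ is not prime: take $a=I\oplus0$ and $b=0\oplus I$. We use:

**Herstein's theorem** (*Jordan homomorphisms*, Trans. AMS 81 (1956)). A Jordan homomorphism onto a prime ring of characteristic $\ne2,3$ is a homomorphism or an anti-homomorphism.

For a nonzero Banach space $X$ the algebra $\mathcal B(X)$ of bounded operators is prime. To see this, write $u\otimes f$ for the operator $v\mapsto f(v)u$, where $u\in X$ and $f\in X^*$. Note the rules
$$T(u\otimes f)=Tu\otimes f,\qquad (u\otimes f)T=u\otimes(f\circ T).$$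
If $a\mathcal B(X)b=0$ and $bv\ne0$ for some $v$, then $0=a(w\otimes f)bv=f(bv)\,aw$ for all $w,f$. Choosing $f$ with $f(bv)\neq0$ gives $aw=0$ for all $w$, so $a=0$. In particular $M_n=\mathcal B(\mathbb C^n)$ is prime.

**Part 4: isomorphisms are spatial.** The purpose is to produce the operators $P$ and $Q$.

**Lemma 1.** Let $X,Y$ be nonzero Banach spaces and $\alpha:\mathcal B(X)\to\mathcal B(Y)$ a continuous algebra isomorphism. Then there is an isomorphism $A:X\to Y$ (a bounded bijection with bounded inverse) with $\alpha(T)=ATA^{-1}$ for all $T$.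

*Proof.* Choose $x_0\in X$, $f_0\in X^*$ with $f_0(x_0)=1$ and put $p=x_0\otimes f_0$, an idempotent. Since $\alpha(p)$ is a nonzero idempotent, there is $y_0\ne0$ with $\alpha(p)y_0=y_0$. Define
$$Ax=\alpha(x\otimes f_0)\,y_0 .$$
This is linear in $x$, and $\|Ax\|\le\|\alpha\|\,\|x\|\,\|f_0\|\,\|y_0\|$. Moreover $Ax_0=\alpha(p)y_0=y_0$, and
$$ATx=\alpha(Tx\otimes f_0)y_0=\alpha\big(T(x\otimes f_0)\big)y_0=\alpha(T)Ax .$$
If $Ax=0$ with $x\ne0$, choose $T$ with $Tx=x_0$. Then $y_0=Ax_0=ATx=\alpha(T)Ax=0$, a contradiction, so $A$ is injective. Given $y\in Y$, choose an operator on $Y$ that sends $y_0$ to $y$. It has the form $\alpha(T)$, and $A(Tx_0)=\alpha(T)Ax_0=\alpha(T)y_0=y$, so $A$ is surjective. By the open mapping theorem $A^{-1}$ is bounded, and $AT=\alpha(T)A$ gives the formula. $\square$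

**Proposition 2 (matrix case).** A surjective linear map $\varphi:M_n\to M_n$ that preserves singularity has the form $\varphi(T)=PTQ$ for all $T$, or $\varphi(T)=PT^tQ$ for all $T$, with $P,Q$ invertible.

*Proof.* By Part 2, $\varphi_0$ is a Jordan homomorphism onto $M_n$, and by dimension it is bijective. By Herstein's theorem it is an automorphism or an anti-automorphism. In the first case Lemma 1 gives $\varphi_0(T)=ATA^{-1}$, so $\varphi(T)=(AT_0^{-1})\,T\,A^{-1}$. In the second case $T\mapsto\varphi_0(T^t)$ is an automorphism, so $\varphi_0(T)=AT^tA^{-1}$ and $\varphi(T)=A(T_0^{-1}T)^tA^{-1}=A\,T^t\,(T_0^{-1})^tA^{-1}$. $\square$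

## 2. The same statement in infinite dimensions, and what fails

Let $\mathcal H$ be an infinite-dimensional Hilbert space with a fixed orthonormal basis $\{e_i\}$. The **transpose** $T^t$ of $T\in\mathcal B(\mathcal H)$ is the bounded operator with $\langle T^te_j,e_i\rangle=\langle Te_i,e_j\rangle$ for all $i,j$. If $C$ is the conjugation $C(\sum c_ie_i)=\sum\overline{c_i}e_i$, then $T^t=CT^*C$, because
$$\langle CT^*Ce_j,e_i\rangle=\overline{\langle T^*e_j,e_i\rangle}=\overline{\langle e_j,Te_i\rangle}=\langle Te_i,e_j\rangle .$$
From this formula and $C^2=I$ we read off that $T\mapsto T^t$ is linear, isometric, satisfies $(T^t)^t=T$, and reverses products: $(ST)^t=CT^*S^*C=T^tS^t$. For example, the transpose of the unilateral shift $e_i\mapsto e_{i+1}$ on $\ell^2$ is the backward shift.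

The survey "A survey of invertibility and spectrum preserving linear maps" contains the conjecture that Proposition 2 holds for $\mathcal B(\mathcal H)$. The conjecture is true:

**Theorem A.** Let $\mathcal H$ be an infinite-dimensional complex Hilbert space and let $\varphi:\mathcal B(\mathcal H)\to\mathcal B(\mathcal H)$ be linear, surjective and singularity preserving. Then there are invertible $P,Q$ with $\varphi(T)=PTQ$ for all $T$, or $\varphi(T)=PT^tQ$ for all $T$.

Neither continuity nor injectivity is assumed. Parts 1, 3 and 4 above are available, so we have a surjective unital $\varphi_0$ with (1), and we need three things: $\varphi_0$ is injective, $\varphi_0$ is continuous, and $\varphi_0$ is a Jordan homomorphism. In $M_n$ the first two came from dimension and the third from counting eigenvalues. All of that is gone.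

* Surjectivity no longer gives injectivity. If $V$ is a non-unitary isometry, then $T\mapsto V^*TV$ is unital and surjective (it sends $VSV^*$ to $S$), but it sends $I-VV^*\ne0$ to $0$. (This map does not preserve singularity: $VV^*$ is singular and goes to $I$.)
* A spectrum is no longer a set of at most $n$ points, so the one-sided inclusion (1) does not become an equality.
* There is no useful trace. If $V,W$ are isometries with $VV^*+WW^*=I$ (they exist because $\mathcal H\cong\mathcal H\oplus\mathcal H$) and $\tau$ is linear with $\tau(ST)=\tau(TS)$, then $\tau(I)=\tau(VV^*)+\tau(WW^*)=\tau(V^*V)+\tau(W^*W)=2\tau(I)$, so $\tau(I)=0$.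

All that remains is (1), which gives $r(T)\le r(\varphi_0(T))$: it bounds the source by the target.

Let us see where a direct attack stops. An operator $a$ is **quasinilpotent** if $r(a)=0$; nilpotent matrices are examples. Suppose $\varphi_0(n)=0$. By (1), $\sigma(n)\subseteq\{0\}$, so $n$ is quasinilpotent, and
$$r(n+x)\le r(\varphi_0(n+x))=r(\varphi_0(x))\qquad\text{for all }x.$$
To get $n=0$ it is natural to add to $n$ another quasinilpotent $q$: if $r(n+q)=0$ for all such $q$, then $n$ must vanish (this is a theorem of Zemánek, quoted in Section 7). But we only know $r(n+q)\le r(\varphi_0(q))$, and (1) does not say that $\varphi_0(q)$ is quasinilpotent, because the inclusion points the wrong way. The attempt stops here.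

## 3. Linear growth of the spectral radius, and injectivity

What the last inequality does give is a *rate*. Replace $x$ by $\varepsilon x$:
$$r(n+\varepsilon x)\le|\varepsilon|\,r(\varphi_0(x)).$$
Compare this with
$$n=\begin{pmatrix}0&1\\0&0\end{pmatrix},\quad x=\begin{pmatrix}0&0\\1&0\end{pmatrix}:\qquad n+\varepsilon x\ \text{ has eigenvalues }\pm\sqrt{\varepsilon}.$$
A nonzero nilpotent matrix, pushed in the right direction, has eigenvalues of size $|\varepsilon|^{1/2}$, far more than $K|\varepsilon|$. The next lemma says that this happens for every quasinilpotent operator and that rank-one perturbations detect it. In the example $x=u\otimes f$ with $u=e_2$ and $f$ the first coordinate, and $f(nu)=1\ne0$.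

**Lemma 3.** Let $X$ be a Banach space, $a\in\mathcal B(X)$ quasinilpotent, $u\in X$, $f\in X^*$. Suppose there are $\delta>0$ and $K\ge0$ with
$$r(a+\varepsilon\,u\otimes f)\le K|\varepsilon|\qquad\text{for all }\varepsilon\in\mathbb C,\ 0<|\varepsilon|<\delta. \tag{3}$$
Then $f(au)=0$.

*Proof.* The eigenvalues of $a+\varepsilon u\otimes f$ are governed by one scalar function. Since $r(a)=0$, $1-\mu a$ is invertible for all $\mu\in\mathbb C$, and
$$G(\mu)=\mu f\big((1-\mu a)^{-1}u\big)=\sum_{n\ge0}f(a^nu)\,\mu^{n+1}$$
is entire. Let $\mu$ satisfy $|G(\mu)|>1/\delta$. Then $\mu\ne0$. Put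
$$w=G(\mu),\qquad \varepsilon=1/w,\qquad \lambda=1/\mu,\qquad v=(\lambda-a)^{-1}u=\mu(1-\mu a)^{-1}u .$$
Here $0<|\varepsilon|<\delta$ and $f(v)=G(\mu)=w\neq0$, so $v\ne0$ and $\varepsilon f(v)=1$. Since $(\lambda-a)v=u$,
$$(a+\varepsilon\,u\otimes f)v=av+\varepsilon f(v)u=av+u=\lambda v .$$
So $\lambda$ is an eigenvalue, and (3) gives $|\lambda|\le K|\varepsilon|$, that is, $|G(\mu)|\le K|\mu|$. Altogether
$$|G(\mu)|\le\max(1/\delta,\;K|\mu|)\qquad\text{for every }\mu\in\mathbb C .$$
By Liouville's theorem (in its form for functions of linear growth) $G$ is a polynomial of degree at most $1$. Its coefficient at $\mu^2$, which is $f(au)$, is $0$. $\square$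

The next two propositions are stated for Banach spaces because we need them so in Section 8. The reader may take $X=Y=\mathcal H$ throughout; nothing changes.

**Proposition 4.** Let $X,Y$ be nonzero Banach spaces and $\varphi_0:\mathcal B(X)\to\mathcal B(Y)$ a linear, surjective, unital map that preserves singularity. Then $\varphi_0$ is injective.

*Proof.* Let $\varphi_0(n)=0$. As seen above, (1) shows that $n$ is quasinilpotent and that, for all $u\in X$, $f\in X^*$ and $\varepsilon\in\mathbb C$,
$$r(n+\varepsilon\,u\otimes f)\le|\varepsilon|\,r(\varphi_0(u\otimes f)).$$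
Lemma 3 with $K=r(\varphi_0(u\otimes f))$ gives $f(nu)=0$. Since $u$ and $f$ are arbitrary, $n=0$. $\square$

So $\varphi_0$ is bijective. Its inverse $\psi=\varphi_0^{-1}$ is linear, bijective and unital, and (1) with $T=\psi(S)$ becomes
$$\sigma(\psi(S))\subseteq\sigma(S)\qquad\text{for all }S. \tag{4}$$
From now on we work with $\psi$, since the inclusion for $\psi$ points in the useful direction: $\psi(S)$ is controlled by $S$.

## 4. Continuity by a three circles inequality

By the closed graph theorem, $\psi$ is continuous once we show: if $S_n\to0$ and $\psi(S_n)\to a$, then $a=0$. From (4), $r(\psi(S_n))\le\|S_n\|\to0$, and we would like to conclude $r(a)=0$. Here semicontinuity is in the way. Since $r(x)=\inf_m\|x^m\|^{1/m}$ is an infimum of continuous functions, $r$ is **upper semicontinuous**: if $r(b)<s$, then $r(x)<s$ for all $x$ close to $b$. This yields $\limsup r(\psi(S_n))\le r(a)$, the opposite of what we want. So we do not pass to the limit at the point $a$. We join a point near $b$ to a point far away by a polynomial and use convexity.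

**Lemma 5 (Ransford's three circles inequality).** Let $\mathcal A$ be a unital Banach algebra, $p(z)=c_0+zc_1$ with $c_0,c_1\in\mathcal A$, and $R>1$. Then
$$r(p(1))^2\le\sup_{|z|=R}r(p(z))\cdot\sup_{|z|=1/R}r(p(z)).$$

*Proof.* *Norms first.* Let $m\ge1$. By Hahn–Banach choose $\ell\in\mathcal A^*$ with $\|\ell\|=1$ and $\ell(p(1)^m)=\|p(1)^m\|$. The function $z\mapsto\ell(p(z)^m)$ is a polynomial. Hadamard's three circles theorem on the circles of radii $1/R,1,R$ says that the square of its maximum modulus on $|z|=1$ is at most the product of its maxima on the other two circles. Hence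
$$\|p(1)^m\|^2\le\max_{|z|=R}\|p(z)^m\|\cdot\max_{|z|=1/R}\|p(z)^m\|.$$

*Then the limit.* Take $m=2^k$ and raise to the power $1/m$. With $g_k(z)=\|p(z)^{2^k}\|^{2^{-k}}$ this reads $g_k(1)^2\le\max_{|z|=R}g_k\cdot\max_{|z|=1/R}g_k$. Since $\|x^{2^{k+1}}\|\le\|x^{2^k}\|^2$, the continuous functions $g_k$ decrease, and by the spectral radius formula they tend pointwise to $r(p(z))$. Let $C$ be one of the two circles and $s>\sup_Cr(p(z))$. The open sets $\{z\in C:g_k(z)<s\}$ increase with $k$ and cover $C$. By compactness $g_k<s$ on all of $C$ for large $k$. Choosing such numbers $s_1,s_2$ for the two circles, we get $r(p(1))^2\le g_k(1)^2\le s_1s_2$. Let $s_1,s_2$ decrease to the two suprema. $\square$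

**Lemma 6.** Let $\mathcal A,\mathcal B$ be unital Banach algebras and $\psi:\mathcal B\to\mathcal A$ a linear bijection satisfying (4). Suppose $S_n\to0$ in $\mathcal B$ and $\psi(S_n)\to a$ in $\mathcal A$. Then for every $b\in\mathcal A$
$$r(a+b)^2\le\|\psi^{-1}(a+b)\|\;r(b). \tag{5}$$

*Proof.* Put $c=a+b$ and $y=\psi^{-1}(c)$, and consider
$$p_n(z)=c-\psi(S_n)+z\,\psi(S_n)=\psi\big(y+(z-1)S_n\big).$$
It equals $c$ at $z=1$. Near $z=0$ it is close to $c-a=b$, and for large $z$ we control it through (4). Let $s>r(b)$ and choose $\delta>0$ such that $\|x-b\|<\delta$ implies $r(x)<s$.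

*Small circle.* For $|z|=1/R$ we have $\|p_n(z)-b\|=\|a-\psi(S_n)+z\psi(S_n)\|\le\|a-\psi(S_n)\|+\|\psi(S_n)\|/R$. The sequence $\psi(S_n)$ is bounded, so we may fix $R>1$ so large that the last term is less than $\delta/2$ for all $n$. For $n$ large the first term is also less than $\delta/2$, and then $r(p_n(z))<s$.

*Large circle.* For $|z|=R$, (4) gives $r(p_n(z))\le r(y+(z-1)S_n)\le\|y\|+(R+1)\|S_n\|$.

By Lemma 5, $r(c)^2\le\big(\|y\|+(R+1)\|S_n\|\big)s$ for all large $n$. Here $R$ is fixed. Let $n\to\infty$, then $s\downarrow r(b)$. $\square$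

**Proposition 7.** In the situation of Proposition 4, $\varphi_0$ and $\psi=\varphi_0^{-1}$ are continuous.

*Proof.* Let $S_n\to0$ and $\psi(S_n)\to a$; we show $a=0$. With $b=0$, (5) gives $r(a)=0$. Now let $u\in X$, $f\in X^*$ with $f(u)=0$, and take $b=\varepsilon\,u\otimes f$. Then $b^2=\varepsilon^2f(u)\,u\otimes f=0$, so $r(b)=0$ and (5) gives $r(a+\varepsilon\,u\otimes f)=0$ for every $\varepsilon$. Lemma 3 with $K=0$ yields
$$f(au)=0\quad\text{whenever }f(u)=0 .$$
If $au\notin\mathbb Cu$ for some $u$, Hahn–Banach would give $f$ with $f(u)=0$ and $f(au)\ne0$. So $au\in\mathbb Cu$ for every $u$: each $u\ne0$ is an eigenvector of $a$. Its eigenvalue lies in $\sigma(a)=\{0\}$, so $au=0$. Thus $a=0$. By the closed graph theorem $\psi$ is continuous, and by the open mapping theorem so is $\varphi_0$. $\square$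

## 5. Idempotents and the Jordan identity

It remains to show that $\psi$ respects squares. There is no trace, but in $\mathcal B(\mathcal H)$ there are many projections, and $h^2$ is easy to compute when $h$ is a combination of orthogonal projections. So we show that $\psi$ maps idempotents to idempotents. If $p$ is idempotent, (4) gives $\sigma(\psi(p))\subseteq\{0,1\}$. This alone is not enough: $\begin{pmatrix}0&1\\0&0\end{pmatrix}$ has spectrum $\{0\}$ and is not idempotent. The missing information is again a rate: under a perturbation of size $\varepsilon$ the spectrum of an idempotent moves only by $O(\varepsilon)$, and $\psi$ transports this.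

**Lemma 8.** Let $\mathcal A,\mathcal B$ be unital Banach algebras, $\psi:\mathcal B\to\mathcal A$ a linear bijection satisfying (4), $p=p^2\in\mathcal B$, $a=\psi(p)$. For $x\in\mathcal A$ put $y=\psi^{-1}(x)$ and $K=(\|p\|+\|1-p\|)\|y\|$. Then for all $\varepsilon\in\mathbb C$
$$\sigma(a+\varepsilon x)\subseteq\{\lambda:\operatorname{dist}(\lambda,\{0,1\})\le K|\varepsilon|\}. \tag{6}$$

*Proof.* For $\lambda\notin\{0,1\}$ one has $(\lambda-p)^{-1}=\frac{p}{\lambda-1}+\frac{1-p}{\lambda}$, since $\lambda-p=(\lambda-1)p+\lambda(1-p)$. So $\|(\lambda-p)^{-1}\|\le(\|p\|+\|1-p\|)/\operatorname{dist}(\lambda,\{0,1\})$. If $\operatorname{dist}(\lambda,\{0,1\})>K|\varepsilon|$, then $\lambda\notin\{0,1\}$ and $\|\varepsilon(\lambda-p)^{-1}y\|\le K|\varepsilon|/\operatorname{dist}(\lambda,\{0,1\})<1$. Hence $\lambda-p-\varepsilon y=(\lambda-p)\big(1-\varepsilon(\lambda-p)^{-1}y\big)$ is invertible. So $\sigma(p+\varepsilon y)$ lies in the set on the right of (6), and by (4) so does $\sigma(\psi(p+\varepsilon y))=\sigma(a+\varepsilon x)$. $\square$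

We recall the **Riesz idempotent**. If $\sigma(a)\subseteq\{0,1\}$, put $e=\frac1{2\pi i}\oint_{|\lambda-1|=1/3}(\lambda-a)^{-1}d\lambda$. Then $e^2=e$, $e$ commutes with $a$, and for an operator $a$ the restrictions of $a$ to $\operatorname{ran}e$ and $\ker e$ have spectra contained in $\{1\}$ and $\{0\}$ respectively. For instance, if $a=\begin{pmatrix}0&1\\0&0\end{pmatrix}\oplus(1)$ on $\mathbb C^3$, then $e=0\oplus0\oplus1$.

**Proposition 9.** Let $\psi:\mathcal B(\mathcal H)\to\mathcal B(\mathcal H)$ be a unital linear bijection satisfying (4). Then $\psi$ maps idempotents to idempotents.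

*Proof.* Let $p=p^2$, $a=\psi(p)$, and let $e$ be the Riesz idempotent of $a$ for the part of $\sigma(a)$ in $\{1\}$. Put $H_0=\ker e$ and $H_1=\operatorname{ran}e$. These are closed, $\mathcal H=H_0\oplus H_1$ topologically, and $a=a_0\oplus a_1$ with $a_0$ and $a_1-1$ quasinilpotent.

*First, $a_0=0$.* If $H_0=0$ there is nothing to show. Let $u\in H_0$, $f\in H_0^*$; extend $f$ to $\mathcal H$ by $0$ on $H_1$, that is, by $f\circ(1-e)$. With $x=u\otimes f$ on $\mathcal H$ and $x_0=u\otimes f$ on $H_0$,
$$a+\varepsilon x=(a_0+\varepsilon x_0)\oplus a_1,\qquad\text{so}\qquad\sigma(a_0+\varepsilon x_0)\subseteq\sigma(a+\varepsilon x).$$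
Let $K$ be as in Lemma 8. Since $r(a_0)=0$, upper semicontinuity gives $r(a_0+\varepsilon x_0)<\frac12$ for small $|\varepsilon|$; let also $K|\varepsilon|<\frac12$. If $\lambda\in\sigma(a_0+\varepsilon x_0)$, then $|\lambda|<\frac12$, hence $|\lambda-1|>\frac12>K|\varepsilon|$, and (6) forces $|\lambda|\le K|\varepsilon|$. So $r(a_0+\varepsilon x_0)\le K|\varepsilon|$ for small $|\varepsilon|$. Lemma 3 on the Banach space $H_0$ gives $f(a_0u)=0$. Since $u,f$ are arbitrary, $a_0=0$.

*Next, $a_1=1$.* Apply the first part to the idempotent $1-p$ and $\psi(1-p)=1-a$. The Riesz idempotent of $1-a$ for the part of its spectrum in $\{1\}$ is the one of $a$ for the part in $\{0\}$, namely $1-e$. Its kernel is $H_1$, so the first part says that $1-a$ vanishes on $H_1$.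

Hence $a=0\oplus1=e$ is idempotent. $\square$

**Lemma 10.** Let $\mathcal B$ be a unital $C^*$-algebra in which the real linear combinations of mutually orthogonal projections are norm dense in the self-adjoint part. Let $\mathcal A$ be a Banach algebra and $\psi:\mathcal B\to\mathcal A$ a continuous linear map that sends idempotents to idempotents. Then $\psi(T^2)=\psi(T)^2$ for all $T\in\mathcal B$.

*Proof.* *Orthogonality is preserved.* Let $p,q$ be idempotents with $pq=qp=0$, and $E=\psi(p)$, $F=\psi(q)$. Since $p+q$ is idempotent, so is $E+F$, and expanding $(E+F)^2=E+F$ gives $EF+FE=0$. Multiplying by $E$ on the right gives $EFE=-FE$; multiplying by $E$ on the left gives $EFE=-EF$. So $EF=FE$, and with $EF+FE=0$ we get $EF=FE=0$.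

*Self-adjoint elements.* Let $h=\sum_{i=1}^kt_ip_i$ with real $t_i$ and mutually orthogonal projections $p_i$. Then $\psi(h^2)=\sum t_i^2\psi(p_i)=\psi(h)^2$, because the $\psi(p_i)$ are idempotents with pairwise products $0$. By density and continuity, $\psi(h^2)=\psi(h)^2$ for every $h=h^*$.

*All elements.* For self-adjoint $h,k$, apply this to $h+k$ and subtract: $\psi(hk+kh)=\psi(h)\psi(k)+\psi(k)\psi(h)$. For $T=h+ik$ we have $T^2=h^2-k^2+i(hk+kh)$, so
$$\psi(T^2)=\psi(h)^2-\psi(k)^2+i\big(\psi(h)\psi(k)+\psi(k)\psi(h)\big)=\psi(T)^2.\qquad\square$$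

**Proof of Theorem A.** Normalize as in Part 1 to get $\varphi_0$ with (1). By Proposition 4 it is bijective, and $\psi=\varphi_0^{-1}$ satisfies (4). By Proposition 7 both maps are continuous. By Proposition 9, $\psi$ maps idempotents to idempotents. By the spectral theorem, real combinations of mutually orthogonal projections are norm dense in the self-adjoint operators, so Lemma 10 shows that $\psi$ is a Jordan isomorphism; hence so is $\varphi_0$. Since $\mathcal B(\mathcal H)$ is prime, Herstein's theorem says that $\varphi_0$ is an automorphism or an anti-automorphism.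

If $\varphi_0$ is an automorphism, it is continuous, so Lemma 1 gives an invertible $A$ with $\varphi_0(T)=ATA^{-1}$, and
$$\varphi(T)=\varphi_0(T_0^{-1}T)=(AT_0^{-1})\,T\,A^{-1}.$$
If $\varphi_0$ is an anti-automorphism, then $T\mapsto\varphi_0(T^t)$ is an automorphism, and it is continuous since the transpose is isometric. By Lemma 1, $\varphi_0(T^t)=ATA^{-1}$ for an invertible $A$, that is, $\varphi_0(T)=AT^tA^{-1}$, and
$$\varphi(T)=A(T_0^{-1}T)^tA^{-1}=A\,T^t\,\big((T_0^{-1})^tA^{-1}\big).\qquad\blacksquare$$

## 6. Converse, uniqueness, and the role of surjectivity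

**Converse.** Every map $T\mapsto PTQ$ or $T\mapsto PT^tQ$ with $P,Q$ invertible is a linear bijection, and $\varphi(T)$ is invertible exactly when $T$ is (if $T$ is invertible then $T^t$ has inverse $(T^{-1})^t$, and $(T^t)^t=T$). So surjectivity and one-sided preservation force preservation of singularity and invertibility in both directions, and continuity of $\varphi$ and $\varphi^{-1}$.

**The two forms exclude each other.** Suppose $PTQ=RT^tS$ for all $T$, with all four operators invertible. Then $R^{-1}P\,T\,QS^{-1}=T^t$. Taking $T=I$ shows $QS^{-1}=(R^{-1}P)^{-1}$, so $T\mapsto T^t$ is an automorphism as well as an anti-automorphism. Then $(TS')^t=T^t(S')^t=(S'T)^t$, so $TS'=S'T$ for all $T,S'\in\mathcal B(\mathcal H)$, which is false.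

**Uniqueness of $(P,Q)$.** Suppose $PTQ=P'TQ'$ for all $T$. With $C=P'^{-1}P$ and $D=QQ'^{-1}$ we get $CTD=T$ for all $T$. Taking $T=I$ gives $D=C^{-1}$, so $C$ commutes with every $T$ and is a scalar $c\ne0$. Thus $P=cP'$ and $Q=c^{-1}Q'$. For the transpose form the argument is the same, since $T^t$ also runs through all of $\mathcal B(\mathcal H)$.

**Surjectivity cannot be dropped.** Identify $\mathcal H$ with $\mathcal H\oplus\mathcal H$. Let $L:\mathcal B(\mathcal H)\to\mathcal B(\mathcal H)$ be any linear map with $L(I)=0$, and put
$$\varphi(T)=\begin{pmatrix}T&L(T)\\0&T\end{pmatrix}.$$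
This is linear, injective and unital. If $\varphi(T)$ is invertible, then $T$ is injective, because $\varphi(T)(x,0)=(Tx,0)$, and $T$ is surjective, because the second component of $\varphi(T)(x,y)$ is $Ty$. So $T$ is invertible, and $\varphi$ preserves singularity. It is not of the form in Theorem A, since those maps are surjective and the lower left entry of $\varphi(T)$ is always $0$. It may even be discontinuous. For example, let $L(T)=\ell(T)I$ with $\ell$ an unbounded linear functional with $\ell(I)=0$. Such an $\ell$ exists: take a Hamel basis containing $I$ and infinitely many other unit vectors $b_1,b_2,\dots$, and set $\ell(b_n)=n$ and $\ell=0$ on all other basis elements.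

## 7. Target algebras of real rank zero

The rate argument also works when there are no rank-one operators, at the price of two further cited theorems. Recall that the radical $\operatorname{Rad}\mathcal A$ of a unital Banach algebra is the set of $b$ with $r(xb)=0$ for all $x\in\mathcal A$, and $\mathcal A$ is *semisimple* if $\operatorname{Rad}\mathcal A=0$. For example, the upper triangular $2\times2$ matrices are not semisimple: the strictly upper triangular ones form the radical. A unital $C^*$-algebra has *real rank zero* if the self-adjoint elements with finite spectrum are dense in its self-adjoint part; that this density is available in real rank zero algebras is taken from Brown–Pedersen (J. Funct. Anal. 1991). Every von Neumann algebra is an example, by the spectral theorem; $C[0,1]$ is not one, since a continuous function with finitely many values on $[0,1]$ is constant.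

**Theorem B.** Let $\mathcal A$ be a semisimple unital Banach algebra, $\mathcal B$ a unital $C^*$-algebra of real rank zero (e.g. any von Neumann algebra), and $\varphi:\mathcal A\to\mathcal B$ a surjective linear map sending non-invertible elements to non-invertible elements. Then $\varphi$ is a bicontinuous bijection, $T_0=\varphi^{-1}(1)$ is invertible, and $J(T)=\varphi(T_0T)$ is a Jordan isomorphism. If $\mathcal B$ is prime (e.g. a factor), $J$ is an isomorphism or an anti-isomorphism. Conversely, if $J$ is a Jordan isomorphism of $\mathcal A$ onto $\mathcal B$ and $T_0\in\mathcal A$ is invertible, then $T\mapsto J(T_0^{-1}T)$ preserves invertibility and singularity in both directions.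

(A factor $M$ acting on a Hilbert space is prime. If $aMb=0$ with $b\ne0$, the projection $q$ onto the closed span of the vectors $mb\xi$ with $m\in M$ commutes with $M$ and with $M'$, so $q$ is a nonzero projection in the center, $q=1$; and $aq=0$.)

The cited facts are these. *Vesentini:* if $g$ is an analytic function with values in a Banach algebra, then $r\circ g$ is subharmonic. *Zemánek* (see Aupetit, *A Primer on Spectral Theory*, Thm 5.3.1): if $r(a+q)=0$ for every quasinilpotent $q$, then $a$ lies in the radical.

**Lemma 11.** Let $\mathcal A$ be a unital Banach algebra and $a\in\mathcal A$ with $r(a)=0$. Suppose that for each $x\in\mathcal A$ there are $K_x\ge0$ and $\delta_x>0$ with $r(a+\varepsilon x)\le K_x|\varepsilon|$ for $0<|\varepsilon|<\delta_x$. Then $a\in\operatorname{Rad}\mathcal A$.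

*Proof.* This replaces Lemma 3. Fix $x$. The function $\lambda\mapsto r(x+\lambda a)$ is subharmonic on $\mathbb C$. For $|\lambda|>1/\delta_x$ it equals $|\lambda|\,r(a+x/\lambda)\le K_x$, and for $|\lambda|\le1/\delta_x$ it is at most $\|x\|+\|a\|/\delta_x$. A subharmonic function on $\mathbb C$ that is bounded above is constant. Comparing $\lambda=0$ and $\lambda=1$, $r(x+a)=r(x)$ for all $x$. In particular $r(a+q)=0$ for quasinilpotent $q$, and Zemánek's theorem applies. $\square$

**Proof of Theorem B.** *Step 1: normalization.* Part 1 of Section 1 holds for unital algebras: any $T_0$ with $\varphi(T_0)=1$ is invertible, and $J(T)=\varphi(T_0T)$ is surjective, unital and satisfies (1).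

*Step 2: injectivity.* If $J(n)=0$, then $\sigma(n)\subseteq\{0\}$ and $r(n+\varepsilon x)\le|\varepsilon|\,r(J(x))$ for all $x$ and $\varepsilon$. By Lemma 11, $n\in\operatorname{Rad}\mathcal A=0$. So $J$ is bijective and $\psi=J^{-1}$ satisfies (4). Then $\varphi(T)=J(T_0^{-1}T)$ is bijective, and $T_0=\varphi^{-1}(1)$.

*Step 3: continuity.* Let $S_n\to0$ and $\psi(S_n)\to a$. By (5), $r(a+b)=0$ for every quasinilpotent $b$, so $a\in\operatorname{Rad}\mathcal A=0$ by Zemánek's theorem. Hence $\psi$ is continuous by the closed graph theorem, $J$ by the open mapping theorem, and $\varphi$ and $\varphi^{-1}$ are continuous as well.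

*Step 4: corners are semisimple.* Let $g\in\mathcal A$ be an idempotent and $b\in\operatorname{Rad}(g\mathcal Ag)$. For $x\in\mathcal A$ we have $xb=(xb)g$, and $g(xb)=(gxg)b$ because $b=gb$. Since $uv$ and $vu$ have the same nonzero spectrum, $r(xb)=r((gxg)b)$, and this is $0$ because $b$ is in the radical of $g\mathcal Ag$. (The spectral radius of an element of $g\mathcal Ag$ is the same in both algebras, by the spectral radius formula.) So $b\in\operatorname{Rad}\mathcal A=0$.

*Step 5: idempotents go to idempotents.* Let $p=p^2\in\mathcal B$, $a=\psi(p)$; by (4), $\sigma(a)\subseteq\{0,1\}$. Let $e$ be the Riesz idempotent of $a$ for the part of $\sigma(a)$ in $\{1\}$. If $e=1$, then $(1-e)a=0$ trivially. Otherwise let $\mathcal A_0=(1-e)\mathcal A(1-e)$, with unit $1-e$, and $a_0=(1-e)a$; then $a_0\in\mathcal A_0$ is quasinilpotent. Let $x\in\mathcal A_0$ and let $K$ be as in Lemma 8. The element $a+\varepsilon x$ commutes with $e$, and its part in $\mathcal A_0$ is $a_0+\varepsilon x$. If $\lambda-(a+\varepsilon x)$ has an inverse $w$ in $\mathcal A$, then $w$ commutes with $e$ and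 $(1-e)w$ is an inverse of $\lambda(1-e)-(a_0+\varepsilon x)$ in $\mathcal A_0$. So $\sigma_{\mathcal A_0}(a_0+\varepsilon x)\subseteq\sigma_{\mathcal A}(a+\varepsilon x)$. For small $|\varepsilon|$ we have $r(a_0+\varepsilon x)<\frac12$ and $K|\varepsilon|<\frac12$, so each $\lambda\in\sigma_{\mathcal A_0}(a_0+\varepsilon x)$ has $|\lambda-1|>\frac12>K|\varepsilon|$, and (6) gives $|\lambda|\le K|\varepsilon|$. Lemma 11 in the semisimple algebra $\mathcal A_0$ gives $(1-e)a=0$. The same argument for $1-p$, $\psi(1-p)=1-a$ and the Riesz idempotent $1-e$ gives $e(1-a)=0$. Therefore $a=ea+(1-e)a=e$.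

*Step 6: Jordan identity.* A self-adjoint element of $\mathcal B$ with finite spectrum is a real combination of mutually orthogonal projections of $\mathcal B$. By real rank zero, Lemma 10 applies, and $\psi$, hence $J$, is a Jordan isomorphism. If $\mathcal B$ is prime, Herstein's theorem gives the statement about $J$.

*Step 7: converse.* Let $J:\mathcal A\to\mathcal B$ be a Jordan isomorphism. First, $J(1)=1$: put $k=J(1)$. From $k=k^2$ and $kb+bk=2b$ for all $b\in\mathcal B$ we get, multiplying by $k$ on the left and on the right, $kbk=kb$ and $kbk=bk$. So $kb=bk=b$, and $k=1$. Next, with $a\circ b=\frac12(ab+ba)$ one has $aba=2a\circ(a\circ b)-a^2\circ b$, so $J(aba)=J(a)J(b)J(a)$. If $a$ is invertible, take $b=a^{-2}$: then $1=J(aba)=J(a)J(b)J(a)$, so $J(a)$ has a left and a right inverse and is invertible. The same holds for $J^{-1}$. So $J(T_0^{-1}T)$ is invertible exactly when $T_0^{-1}T$ is, that is, when $T$ is. $\square$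

## 8. Operators on Banach spaces

On a Banach space there need not be enough projections for Lemma 10. Propositions 4 and 7 still hold, and a cited theorem supplies the Jordan property:

**Sourour's theorem** (*Invertibility preserving linear maps on $\mathcal L(X)$*, Trans. AMS 348 (1996)). Every unital bijective invertibility preserving linear map between $\mathcal L(X)$ and $\mathcal L(Y)$ is a Jordan isomorphism.

For $T\in\mathcal B(X)$ let $T^*\in\mathcal B(X^*)$ be the adjoint $T^*f=f\circ T$.

**Theorem C.** Let $X,Y$ be nonzero Banach spaces and $\varphi:\mathcal B(X)\to\mathcal B(Y)$ linear, surjective and singularity preserving. Then either $\varphi(T)=PTQ$ with isomorphisms $P:X\to Y$, $Q:Y\to X$, or $X,Y$ are reflexive and $\varphi(T)=PT^*Q$ with isomorphisms $P:X^*\to Y$, $Q:Y\to X^*$.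

*Proof.* *Step 1: reduction to products.* Normalize as in Part 1. By Propositions 4 and 7, $\varphi_0$ is bijective and bicontinuous, and by (4) its inverse $\psi$ is a unital linear bijection preserving invertibility. By Sourour's theorem $\psi$ is a Jordan isomorphism, hence so is $\varphi_0$. Since $\mathcal B(Y)$ is prime, $\varphi_0$ is an isomorphism or an anti-isomorphism by Herstein's theorem.

*Step 2: isomorphisms.* Lemma 1 gives $\varphi_0(T)=ATA^{-1}$ with an isomorphism $A:X\to Y$, so $\varphi(T)=(AT_0^{-1})\,T\,A^{-1}$.

*Step 3: anti-isomorphisms.* Now functionals must play the part that vectors play in Lemma 1. Take $p=x_0\otimes f_0$ with $f_0(x_0)=1$ and $y_0\ne0$ with $\varphi_0(p)y_0=y_0$; this is possible since $\varphi_0(p)$ is a nonzero idempotent. Define $A:X^*\to Y$ by $Af=\varphi_0(x_0\otimes f)y_0$. It is linear and bounded, and $Af_0=y_0$. Since $(x_0\otimes f)T=x_0\otimes T^*f$ and $\varphi_0$ reverses products,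
$$AT^*f=\varphi_0\big((x_0\otimes f)T\big)y_0=\varphi_0(T)\,\varphi_0(x_0\otimes f)y_0=\varphi_0(T)Af .$$
If $Af=0$ with $f\ne0$, choose $z$ with $f(z)=1$ and put $T=z\otimes f_0$. Then $T^*f=f(z)f_0=f_0$, so $y_0=Af_0=AT^*f=\varphi_0(T)Af=0$, a contradiction. So $A$ is injective. Given $y\in Y$, choose $T$ with $\varphi_0(T)y_0=y$; then $A(T^*f_0)=\varphi_0(T)Af_0=y$. So $A$ is surjective, and by the open mapping theorem it is an isomorphism. Thus $\varphi_0(T)=AT^*A^{-1}$, and
$$\varphi(T)=\varphi_0(T_0^{-1}T)=A\,(T_0^{-1}T)^*A^{-1}=A\,T^*\,\big((T_0^{-1})^*A^{-1}\big).$$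

*Step 4: reflexivity in the second case.* Every $S\in\mathcal B(X^*)$ is an adjoint: by surjectivity $ASA^{-1}=\varphi_0(T)=AT^*A^{-1}$ for some $T\in\mathcal B(X)$, so $S=T^*$. Let $F\in X^{**}$, choose $h\in X^*$ and $x\in X$ with $h(x)=1$, and apply this to $Sg=F(g)h$. With $S=T^*$,
$$F(g)=F(g)h(x)=(Sg)(x)=(T^*g)(x)=g(Tx)\qquad\text{for all }g\in X^* .$$
So $F$ is evaluation at $Tx\in X$. Hence $X$ is reflexive, and so is $Y\cong X^*$. $\square$
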